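# Carathéodory completeness: one dimension against two or more

## Three completeness conditions and when they agree

Throughout, $\mathbb D$ is the unit disc, $G\subset\mathbb C^n$ is a domain, $\mathbf c_G$ is its Carathéodory pseudodistance, and (C1), (C2), (C3) stand for weak $\mathbf c_G$-completeness, $\mathbf c_G$-completeness and $\mathbf c_G$-finite compactness. All of these are spelled out right after the statement.

**Theorem A.** Let $G\subset\mathbb C$ be a $\mathbf c$-hyperbolic domain. Then (C1) $\Leftrightarrow$ (C2) $\Leftrightarrow$ (C3).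

**Theorem B.** For every $n\ge2$ there is a $\mathbf c$-hyperbolic domain $G\subset\mathbb C^n$ which is weakly $\mathbf c_G$-complete but not $\mathbf c_G$-complete. In particular it is not $\mathbf c_G$-finitely compact.

**Theorem C.** For every $n\ge2$ there is a $\mathbf c$-hyperbolic domain $G\subset\mathbb C^n$ which is $\mathbf c_G$-complete but not $\mathbf c_G$-finitely compact. For it, $\mathbf c_G$ even induces $\mathrm{top}\,G$, the Euclidean topology of $G$.

The problem, taken from the "Handbook of Complex Analysis", asks whether (C1) implies (C3) for every $\mathbf c$-hyperbolic domain in every $\mathbb C^n$. Theorems A and B answer it: yes for $n=1$, no for every $n\ge2$. Theorem C adds that in dimension $\ge2$ each of the two implications (C1) $\Rightarrow$ (C2) and (C2) $\Rightarrow$ (C3) fails separately.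

### The vocabulary

Put
$$m^*(\alpha,\beta)=\left|\frac{\alpha-\beta}{1-\bar\beta\alpha}\right|,\qquad p=\tanh^{-1}m^*\qquad(\alpha,\beta\in\mathbb D).$$
Then $p$ is the Poincaré distance; another normalization would change nothing. Note that $|\alpha-\beta|\le 2m^*(\alpha,\beta)$, since $|1-\bar\beta\alpha|\le 2$.

**Definition.** For a domain $G\subset\mathbb C^n$,
$$\mathbf c_G(z',z'')=\sup\{p(f(z'),f(z'')):f\in\mathcal O(G,\mathbb D)\}.$$
$G$ is $\mathbf c$-hyperbolic if $\mathbf c_G(z',z'')>0$ whenever $z'\ne z''$.

So $\mathbf c_G$ measures how well bounded holomorphic functions separate points. It is a pseudodistance, and it is continuous: on a small ball $B\subset G$ about $z$ it is at most $\mathbf c_B$, which tends to $0$ at $z$ by the Schwarz lemma. Holomorphic maps contract it.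

**Definition.** Let $G$ be $\mathbf c$-hyperbolic.

* (C1) $G$ is weakly $\mathbf c_G$-complete if the metric space $(G,\mathbf c_G)$ is complete.
* (C2) $G$ is $\mathbf c_G$-complete if every $\mathbf c_G$-Cauchy sequence converges to a point of $G$ with respect to $\mathrm{top}\,G$.
* (C3) $G$ is $\mathbf c_G$-finitely compact if all $\mathbf c_G$-balls of finite radius are relatively compact in $G$ with respect to $\mathrm{top}\,G$.

The difference between (C1) and (C2) lies in the meaning of "converges". In (C1) the limit is taken in the metric $\mathbf c_G$. Continuity of $\mathbf c_G$ says that Euclidean convergence implies $\mathbf c_G$-convergence; nothing says the converse.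

In general (C3) $\Rightarrow$ (C2) $\Rightarrow$ (C1). For the first arrow, a Cauchy sequence is bounded, so under (C3) it lies in a compact subset of $G$. If $z\in G$ is a cluster point, then $\mathbf c_G(z_\nu,z)\to0$ along a subsequence, hence along the whole Cauchy sequence. Two cluster points then have $\mathbf c_G$-distance $0$ and coincide, so $z_\nu\to z$ in $\mathrm{top}\,G$. The second arrow is continuity of $\mathbf c_G$. The source records that a counterexample to (C1) $\Rightarrow$ (C3) is known in the category of complex spaces; our concern is domains in $\mathbb C^n$.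

### Four small examples

For $G=\mathbb D$ the Schwarz–Pick lemma gives $\mathbf c_{\mathbb D}=p$, balls are relatively compact, and (C3) holds.

For $G=\mathbb C$ Liouville's theorem gives $\mathbf c_G=0$, so $\mathbb C$ is not $\mathbf c$-hyperbolic. Every bounded domain is $\mathbf c$-hyperbolic, because scaled coordinates separate points.

For $G=\mathbb D\times\mathbb C$ each $f(x,\cdot)$ is constant, so $\mathbf c_G((x,w),(x',w'))=p(x,x')$: whole fibres collapse to a point.

For $G=\mathbb D\setminus\{0\}$ every bounded holomorphic function extends over $0$, so $\mathbf c_G=p$ on $G$. The sequence $z_\nu=1/(\nu+1)$ is Cauchy, and a $\mathbf c_G$-limit $z'\in G$ would satisfy $p(0,z')=0$, which is absurd. So already (C1) fails. Theorem B will come from an example of this last kind in which the removed points do have a substitute limit.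

### Elementary facts used again and again

Let $\Omega$ be a domain in $\mathbb C^n$.

* (F1) If $\varphi\in\mathcal O(\Omega)$ is bounded and $\mathbf c_\Omega(z_\nu,z)\to0$, then $\varphi(z_\nu)\to\varphi(z)$. If $\varphi(z)\ne\varphi(z')$, then $\mathbf c_\Omega(z,z')>0$. (Scale $\varphi$ into $\mathbb D$.)
* (F2) If $f$ maps the disc $\{|t-a|<R\}$ holomorphically into $\mathbb D$, then $m^*(f(t),f(a))\le|t-a|/R$. (Schwarz–Pick.)
* (F3) If $\varphi\in\mathcal O(\Omega,\mathbb D)$, $|\varphi(o)|\le\rho<1$ and $\mathbf c_\Omega(o,z)\le R$, then $p(0,\varphi(z))\le R+p(0,\rho)$. So $|\varphi(z)|\le s$ for some $s<1$ depending only on $R$ and $\rho$.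

## The planar case: dividing by $\zeta-z_0$

**Proof of Theorem A.** For $n=1$ the equivalence (C2) $\Leftrightarrow$ (C3) is the theorem of Selby and Sibony, and (C2) $\Rightarrow$ (C1) is general. So only (C1) $\Rightarrow$ (C2) is needed, and for this it suffices to show
$$\mathbf c_G(z_\nu,z_0)\to0\ \Longrightarrow\ z_\nu\to z_0 .\tag{1}$$
Indeed, under (C1) a Cauchy sequence has a $\mathbf c_G$-limit in $G$, and (1) upgrades this to a limit in $\mathrm{top}\,G$.

To prove (1), take a nonconstant $f\in\mathcal O(G,\mathbb D)$, which exists by hyperbolicity, and let $k\ge1$ be the order of vanishing of $f-f(z_0)$ at $z_0$. Put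
$$g(\zeta)=\frac{f(\zeta)-f(z_0)}{(\zeta-z_0)^k},\qquad F(\zeta)=\frac{f(\zeta)-f(z_0)}{(\zeta-z_0)^{k-1}}.$$
Both are holomorphic on $G$. Both are bounded: near $z_0$ this is clear, and for $|\zeta-z_0|\ge\delta$ they are at most $2\delta^{-k}$ and $2\delta^{-(k-1)}$. Moreover $g(z_0)\ne0$ and $F(z_0)=0$. By (F1), $g(z_\nu)\to g(z_0)\ne0$ and $F(z_\nu)\to0$. Hence $z_\nu-z_0=F(z_\nu)/g(z_\nu)\to0$. $\square$

### What breaks in $\mathbb C^2$

The argument writes the coordinate as a quotient $F/g$ of bounded functions with $g(z_0)\neq0$. In one variable a single bounded function provides this, since a zero at $z_0$ can be divided out by a power of $\zeta-z_0$. In $\mathbb C^2$ the function $f-f(z_0)$ vanishes along a curve through $z_0$, and $(f-f(z_0))/(x-x_0)$ is holomorphic only if $f-f(z_0)$ vanishes on the whole slice $\{x=x_0\}$. For instance $w/x$ is not holomorphic on the bidisc. So nothing forces the coordinates to be such quotients, even when the bounded functions separate points. To break (C1) $\Rightarrow$ (C2) we should look for a domain where bounded functions separate points but where, at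 some $z_0$, the coordinate $w$ is not such a quotient.

## Removed hypersurfaces and twin points

The punctured disc suggests deleting a hypersurface $Z$ from a domain $\Omega$. Bounded functions do not notice the deletion, so sequences tending to a point of $Z$ become Cauchy sequences without a Euclidean limit. This kills (C2). To save (C1) they need a $\mathbf c$-limit elsewhere. Call $z\neq z'$ in $\Omega$ twins if $\mathbf c_\Omega(z,z')=0$.

**Lemma 1.** Let $\Omega\subset\mathbb C^n$ be a domain all of whose $\mathbf c_\Omega$-balls are relatively compact in $\Omega$. Let $Z\subset\Omega$ be a nonempty, nowhere dense closed analytic subset, and let $G=\Omega\setminus Z$. Suppose that no two points of $G$ are twins and that every point of $Z$ has a twin in $G$. Then $G$ is a $\mathbf c$-hyperbolic domain which is weakly $\mathbf c_G$-complete, but neither $\mathbf c_G$-complete nor $\mathbf c_G$-finitely compact.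

*Proof.* $G$ is connected, being the complement of a nowhere dense closed analytic subset of a domain. By Riemann's removable singularity theorem each $f\in\mathcal O(G,\mathbb D)$ extends holomorphically to $\Omega$. The extension has modulus $\le1$ by continuity and $<1$ by the maximum principle. Hence
$$\mathbf c_G=\mathbf c_\Omega\ \text{ on }G\times G .\tag{2}$$
So $G$ is $\mathbf c$-hyperbolic, since it contains no pair of twins.

For (C1), let $(z_\nu)\subset G$ be Cauchy. It is bounded, so a subsequence converges in $\mathrm{top}\,\Omega$ to some $z\in\Omega$, and along it $\mathbf c_\Omega(z_\nu,z)\to0$. If $z\in G$ put $z'=z$; if $z\in Z$ let $z'\in G$ be a twin of $z$. In both cases $\mathbf c_G(z_\nu,z')\to0$ along the subsequence by (2), hence along the whole Cauchy sequence.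

For the failure of (C2) and (C3), take $z\in Z$ and $z_\nu\in G$ with $z_\nu\to z$. Then $\mathbf c_\Omega(z_\nu,z)\to0$, so $(z_\nu)$ is Cauchy and bounded. Its Euclidean limit is $z\notin G$, so it has no limit and no cluster point in $G$. $\square$

If $z\in Z$ has no twin in $G$, then a sequence $z_\nu\to z$ in $G$ has no $\mathbf c_G$-limit $z'\in G$ either, as $\mathbf c_\Omega(z,z')$ would be $0$. So twins are unavoidable for this plan, and the two demands on $\Omega$ pull against each other. In the bidisc balls are relatively compact but there are no twins. In $\mathbb D\times\mathbb C$ there are twins galore, but balls are not relatively compact. We want $\Omega\subset\mathbb D\times\mathbb C$ whose twins are exactly the pairs $\{(x,0),(x,1)\}$, and then we delete $\mathbb D\times\{1\}$.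

How can $(x,0)$ and $(x,1)$ be twins for every $x$ while every fibre is bounded? Suppose the fibre of $\Omega$ over certain points $a_k\in\mathbb D$ contains a disc of radius $R_k\to\infty$ about $w=0$. By Schwarz–Pick, a function $f\in\mathcal O(\Omega,\mathbb D)$ takes nearly equal values at $(a_k,0)$ and $(a_k,1)$. If the $a_k$ are dense enough near the unit circle, then $f(x,0)-f(x,1)$ must vanish for all $x$. The next lemma makes "dense enough" precise.

## A uniqueness lemma on rings of points

For $j\ge1$ put
$$r_j=1-2^{-j},\quad L_j=4^j,\quad C_j=\{|x|=r_j\},\quad A_j=\{r_je^{2\pi il/L_j}:1\le l\le L_j\},\quad A=\bigcup_jA_j .$$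
The $A_j$ are finite and pairwise disjoint, and $A$ is discrete and closed in $\mathbb D$. Neighbouring points of $A_j$ are joined by arcs of $C_j$ of length $2\pi r_j4^{-j}$. So every point of $C_j$ is joined to a point of $A_j$ by an arc of $C_j$ of length at most $\pi4^{-j}$. Enumerate $A=\{a_1,a_2,\dots\}$ without repetition; then $|a_k|\to1$.

**Lemma 2.** Let $g\in\mathcal O(\mathbb D)$ be bounded and suppose $\max_{A_j}|g|\to0$ as $j\to\infty$ along some infinite set of indices $j$. Then $g\equiv0$.

*Proof.* Let $|g|\le C$. Discs of radius $1-r_j=2^{-j}$ centred on $C_j$ lie in $\mathbb D$, so Cauchy's estimate gives $|g'|\le C2^j$ on $C_j$. Integrating along an arc of length $\le\pi4^{-j}$,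
$$\max_{C_j}|g|\le\max_{A_j}|g|+C\pi2^{-j}.$$
The right side tends to $0$ along our indices. By the maximum principle $\max_{|x|\le r_j}|g|=\max_{C_j}|g|$, and the left side is nondecreasing in $j$. Hence $g\equiv0$. $\square$

## Theorem B in dimension two: the domain $M(x)|P(w)|<1$

Let $P(w)=w(w-1)$. The domain will be $\Omega=\{M(x)|P(w)|<1\}$, where $M$ is a positive continuous function, tiny at the points $a_k$, which is a supremum of moduli of holomorphic functions $\varphi$. Then every $\varphi P$ is a function in $\mathcal O(\Omega,\mathbb D)$, and together they keep the balls compact. A function $h$ with zero set $A$ makes $M$ small at $a_k$. Taken alone it would make $M(a_k)=0$ and the fibre over $a_k$ unbounded, so we add the functions $h_k=h/(x-a_k)$ with very small weights.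

**Step 1: construction of $M$.** Let
$$h(x)=\prod_{j\ge1}\bigl(1-(x/r_j)^{L_j}\bigr).$$
For $|x|\le r<1$ and all $j$ with $r_j\ge\frac{1+r}2$ we have $|x/r_j|^{L_j}\le\bigl(\tfrac{2r}{1+r}\bigr)^{4^j}$, which is summable in $j$. So the product converges locally uniformly on $\mathbb D$. Its zeros are exactly the points of $A$, and they are simple. Put
$$h_k=\frac{h}{x-a_k}\in\mathcal O(\mathbb D),\qquad \varepsilon_k=\frac{2^{-k}}{1+|h'(a_k)|},\qquad M=\max\Bigl\{|h|,\,|h|^2,\,\sup_k\varepsilon_k|h_k|\Bigr\}.$$
Here $h_k(a_k)=h'(a_k)\ne0$. We check three properties.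

* $M$ is finite and continuous. If $|x|\le r$ and $|a_k|\ge\frac{1+r}2$, then $|x-a_k|\ge\frac{1-r}2$ and $\varepsilon_k|h_k|\le2^{-k}\frac{2|h|}{1-r}$. So $\varepsilon_kh_k\to0$ locally uniformly, and the supremum is a locally uniform limit of maxima of finitely many continuous functions.
* $M>0$. Off $A$ we have $h\ne0$, and at $a_k$ we have $h_k(a_k)\ne0$.
* $M(a_k)=\varepsilon_k|h'(a_k)|\le2^{-k}$, because $h(a_k)=0$ and $h_l(a_k)=0$ for $l\ne k$.

**Step 2: the domain.** Put
$$\Omega=\{(x,w)\in\mathbb D\times\mathbb C:M(x)|P(w)|<1\},\qquad G=\Omega\setminus(\mathbb D\times\{1\}).$$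
$\Omega$ is open since $M$ is continuous, and it contains $\mathbb D\times\{0\}$ and $\mathbb D\times\{1\}$. It must be shown to be connected. Let $t>0$. A component of $\{|P|<t\}$ is bounded, with $|P|=t$ on its boundary. If $P$ had no zero in it, the minimum principle would give $|P|\ge t$ inside, a contradiction. So the component contains $0$ or $1$. Applied with $t=1/M(x)$, this shows that each point of $\Omega$ can be joined inside its fibre to $\mathbb D\times\{0\}$ or $\mathbb D\times\{1\}$. These two discs are joined to each other over $a_1$: on $[0,1]$ we have $|P|\le\frac14<2\le1/M(a_1)$, so $\{a_1\}\times[0,1]\subset\Omega$.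

By Lemma 1, with $Z=\mathbb D\times\{1\}$, the case $n=2$ of Theorem B follows from the next three steps.

**Step 3: $\mathbf c_\Omega$-balls are relatively compact in $\Omega$.** Let $o=(0,0)$. The functions $x$, $hP$, $h^2P$, $\varepsilon_kh_kP$ map $\Omega$ into $\mathbb D$ by the definition of $M$, and they vanish at $o$. Hence
$$\mathbf c_\Omega(o,(x,w))\ge p\bigl(0,\max\{|x|,M(x)|P(w)|\}\bigr).$$
So a ball of finite radius about $o$ lies in $\{|x|\le s,\ M(x)|P(w)|\le s\}$ for some $s<1$. On $|x|\le s$ the function $M$ is continuous and bounded below by a positive constant, so $w$ is bounded on this set. The set is closed, bounded and contained in $\Omega$, hence compact. Balls about other points lie in balls about $o$.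

**Step 4: $(x,0)$ and $(x,1)$ are twins for every $x\in\mathbb D$.** Let $f\in\mathcal O(\Omega,\mathbb D)$ and $g(x)=f(x,0)-f(x,1)$; we must show $g\equiv0$. For $k\ge2$ put $R_k=2^{(k-1)/2}>1$. For $|w|<R_k$,
$$|P(w)|<R_k(R_k+1)\le2R_k^2=2^k\le1/M(a_k),$$
so $\{a_k\}\times\{|w|<R_k\}\subset\Omega$. By (F2), $m^*(f(a_k,0),f(a_k,1))\le1/R_k$, hence $|g(a_k)|\le2/R_k\to0$. The $A_j$ are finite and disjoint, so $\max_{A_j}|g|\to0$. As $|g|\le2$, Lemma 2 gives $g\equiv0$.

**Step 5: there are no other twins.** Let $z\ne z'$ in $\Omega$, with $\{z,z'\}$ not of the form $\{(x,0),(x,1)\}$. We look for a bounded function separating them. If the $x$-coordinates differ, take $x$. Now let $z=(x_0,w)$, $z'=(x_0,w')$ with $w\ne w'$. The functions $\varphi P$ alone cannot suffice, because $P(w)=P(1-w)$. So we also use $\varphi^2Pw$. Take $\varphi=h$ if $h(x_0)\ne0$, and $\varphi=h_k$ if $x_0=a_k$; then $\varphi(x_0)\ne0$.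

We claim that $\varphi P$ and $\varphi^2Pw$ are bounded on $\Omega$. First let $\varphi=h$. Then $|hP|<1$. Put $t=1/M(x)$, so $|P(w)|<t$. If $|w|\ge2$, then $|w-1|\ge|w|/2$ and $|P(w)|\ge|w|^2/2\ge2$. Hence $|w|\le2+\sqrt{2t}$ always, and $|w|<2$ if $t\le1$.

* If $t\le1$, then $|h^2Pw|\le M|P|\cdot2\le2$, because $|h|^2\le M$.
* If $t>1$, then $|h|\le M=1/t$, so $|h^2Pw|\le t^{-2}\cdot t\,(2+\sqrt{2t})\le2+\sqrt2$.

Now let $\varphi=h_k$. Over a compact disc $|x-a_k|\le\delta$ in $\mathbb D$, $M$ is bounded below by a positive constant, so $w$ is bounded on $\Omega$ there, and so is $h_k$. Off this disc $|h_k|\le|h|/\delta$, so the bounds for $h$ carry over with factors $\delta^{-1}$ and $\delta^{-2}$. This proves the claim.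

Suppose both functions took equal values at $z$ and $z'$. Dividing by $\varphi(x_0)$ and $\varphi(x_0)^2$, we get $P(w)=P(w')$ and $P(w)w=P(w')w'$. If $P(w)\ne0$, then $w=w'$, a contradiction. If $P(w)=P(w')=0$, then $\{w,w'\}=\{0,1\}$, which was excluded. So one of the functions separates $z$ from $z'$, and $\mathbf c_\Omega(z,z')>0$ by (F1).

Since $G$ contains no point $(x,1)$, it contains no twins. Each $(x,1)\in Z$ has the twin $(x,0)\in G$. Lemma 1 applies and Theorem B is proved for $n=2$. $\square$

It is instructive to write down a bad sequence: $z_\nu=(0,1+\frac1\nu)$, for large $\nu$. It $\mathbf c_G$-converges to $(0,0)$ although $w(z_\nu)\to1$. So on this $G$ there are no bounded holomorphic $F,g$ with $w=F/g$ and $g(0,0)\ne0$. Over an $x_0$ with $h(x_0)\ne0$, the bounded functions of Step 5 do give $w=h^2Pw/(h\cdot hP)$, but only where $P(w)\ne0$. This is exactly where the planar argument is lost.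

## Theorem B in dimension $n\ge3$: products with polydiscs

Let $G$ be the domain just found and $G_n=G\times\mathbb D^{n-2}$. Projections contract, so two different points of $G_n$ have positive distance, and $G_n$ is $\mathbf c$-hyperbolic. If $(z_\nu,y_\nu)$ is Cauchy, its projections are Cauchy. Hence $\mathbf c_G(z_\nu,z)\to0$ for some $z\in G$, and, since each coordinate of $y_\nu$ is $p$-Cauchy, $y_\nu\to y\in\mathbb D^{n-2}$. The embeddings $z\mapsto(z,y_\nu)$ and $y'\mapsto(z,y')$ contract, so by the triangle inequality
$$\mathbf c_{G_n}\bigl((z_\nu,y_\nu),(z,y)\bigr)\le\mathbf c_G(z_\nu,z)+\mathbf c_{\mathbb D^{n-2}}(y_\nu,y)\to0 .$$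
So (C1) holds. The sequence $\bigl((0,1+\frac1\nu),0\bigr)$ is Cauchy and bounded, since $z\mapsto(z,0)$ contracts, and it converges to a point outside $G_n$. So (C2) and (C3) fail. $\blacksquare$

## Infinitely many sheets, and why full sheets collapse

For Theorem C we need a different mechanism: in Lemma 1 the property (C2) is always lost. We want instead infinitely many points $(0,b_m)$, $b_m\to\infty$, that stay within bounded $\mathbf c$-distance of $(0,0)$ without any Cauchy sequence escaping.

A natural attempt starts as follows. Let $b_m=4^m$ and choose $\mu:\mathbb N\to\mathbb N$ ($\mathbb N=\{1,2,\dots\}$) taking each value infinitely often, for example $1;1,2;1,2,3;\dots$. Put $A^m=\bigcup_{\mu(j)=m}A_j$. Take sheets $\mathbb D\times\{0\}$ and $\mathbb D\times\{b_m\}$, and join the $m$-th sheet to the zeroth by bars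
$$B_a=\{a\}\times\{|w|<2b_m\},\qquad a\in A^m .$$
By Schwarz–Pick on $B_a$ the values of $f\in\mathcal O(\cdot,\mathbb D)$ at $(a,0)$ and $(a,b_m)$ satisfy $m^*\le\frac12$, however large $m$ is. One can hope to spread this bound from the points $a\in A^m$ to $x=0$, and to get a bound independent of $m$.

The hope for the bound is justified, but the sheets collapse. The bar $B_a$ with $a\in A^m$ also crosses the lower sheets, at $(a,b_i)$ for $i<m$. Let $f$ be holomorphic with values in $\mathbb D$ on a domain containing all these sheets and bars, and let $g=f(\cdot,0)-f(\cdot,b_i)$. For $a\in A^m$, $m>i$, (F2) gives $|g(a)|\le2\cdot\frac{b_i}{2b_m}=4^{i-m}$. Choose $j_{i+1}<j_{i+2}<\dots$ with $\mu(j_m)=m$. Then $\max_{A_{j_m}}|g|\to0$, and Lemma 2 gives $g\equiv0$. So $(x,0)$ and $(x,b_i)$ are twins, and no domain containing this configuration is $\mathbf c$-hyperbolic.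

The cure is to cut small holes into the lower sheets where the higher bars would cross them. This has two costs.

* A sequence may now escape through the rim of a hole. Functions like $\delta/(x-a)$, where $\delta$ is the radius of the hole, will prevent this.
* $f(\cdot,b_m)$ is no longer defined on all of $\mathbb D$, so values on circles $C_j$ do not control the value at $0$ by the mean value property. If the holes are small enough in the logarithmic sense, a comparison argument repairs this.

We carry this out for $n=2$; the case $n\ge3$ and the statement on topologies come at the end. First we build a one-dimensional object $X$ (sheets and bars), then we thicken it to a domain.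

## Theorem C: a nodal curve of sheets and bars

**Step 1: the sizes of the holes.** For $a=a_k\in A_i$ choose $\delta_a>0$ such that

* the discs $\{|x-a|\le2\delta_a\}$, $a\in A$, are pairwise disjoint and contained in $\mathbb D$;
* $\delta_a\le2^{-i-3}=(1-|a|)/8$;
* $\Lambda_a:=\log\dfrac{1-|a|}{2\delta_a}\ge100\cdot2^k$.

This is possible: with $d_a=\min_{a'\ne a}|a-a'|>0$ the first condition follows from the second and $\delta_a<d_a/5$, because then $2\delta_a+2\delta_{a'}<\frac45|a-a'|$. The other two conditions only ask that $\delta_a$ be small. We record that $\delta_{a_k}\to0$ and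
$$|a-a'|\ge2\delta_a\qquad(a\ne a'\text{ in }A).\tag{3}$$
Let $\Delta(a)=\{|x-a|\le\delta_a\}$. If $\Delta(a)$ meets $\{|x|\le r\}$, then $|a|-(1-|a|)/8\le r$, so $|a|\le(8r+1)/9<1$. Hence the $\Delta(a)$ form a locally finite family in $\mathbb D$.

**Step 2: the pieces.** For $m\ge1$ let
$$D_m=\mathbb D\setminus\bigcup_{i>m}\bigcup_{a\in A^i}\Delta(a),\quad S_0=\mathbb D\times\{0\},\quad S_m=D_m\times\{b_m\},\quad B_a=\{a\}\times\{|w|<2b_m\}\ (a\in A^m),$$
$$X=S_0\cup\bigcup_{m\ge1}S_m\cup\bigcup_{a\in A}B_a .$$
The removed discs $\Delta(a)$, $a\in A^i$, $i>m$, are the holes of $D_m$.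

$D_m$ is a domain. It is open because the holes are closed and locally finite. To join two points of $D_m$, take a path in $\mathbb D$; it meets finitely many holes. For a hole $\Delta(a)$ that it meets, replace the part of the path between the first and the last time in $\{|x-a|\le\frac32\delta_a\}$ by an arc of the circle $|x-a|=\frac32\delta_a$. If an endpoint of the path lies in $\delta_a<|x-a|<\frac32\delta_a$, first move it radially to the circle. Nothing here meets another hole, since the discs of radii $2\delta_a$ are disjoint. Also $0\in D_m$, because $|a|\ge\frac12$ and $\delta_a\le\frac1{16}$.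

**Step 3: how the pieces meet.** Let $a\in A^m$. Then $B_a$ meets $S_0$ at $(a,0)$. It meets $S_m$ at $(a,b_m)$: indeed $a\in D_m$, since $a$ lies in no $\Delta(a')$ with $a'\ne a$. Both intersections are transversal. It meets no other sheet: for $i>m$ because $b_i>2b_m$, and for $1\le i<m$ because $a\notin D_i$. Different bars are disjoint, and so are different sheets. Every bar meets $S_0$ and every $S_m$ meets a bar, so $X$ is connected.

**Step 4: $X$ is a closed curve in an open set $Y'$.** The pieces form a locally finite family in $\mathbb D\times\mathbb C$: over $|x|\le r$, $|w|\le R$ there are finitely many $a$ and finitely many $m$ with $b_m\le R$. So the closure of $X$ in $\mathbb D\times\mathbb C$ is the union of the closures of the pieces. Closing $S_m$ adds only rims $\partial\Delta(a)\times\{b_m\}$, and closing $B_a$ adds only a circle. Hence $\overline X\setminus X$ is contained in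
$$T=\bigcup_m\bigcup_{i>m,\,a\in A^i}\partial\Delta(a)\times\{b_m\}\ \cup\ \bigcup_m\bigcup_{a\in A^m}\{a\}\times\{|w|=2b_m\},$$
which is closed, as a locally finite union of closed sets. Moreover $T\cap X=\emptyset$. A point $(x,b_m)$ with $x\in\partial\Delta(a)$, $a\in A^i$, $i>m$, is not on $S_m$ as $x\notin D_m$, is on no other sheet by its height, and is on no bar since no point of $A$ lies on a $\partial\Delta(a)$. A point $(a,w)$ with $|w|=2b_m$, $a\in A^m$, is not on $B_a$, hence on no bar. It is on no sheet, because $2\cdot4^m$ is neither $0$ nor any $4^l$.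

Let $Y'=(\mathbb D\times\mathbb C)\setminus T$, an open set. Each piece is closed in $Y'$, so $X$ is a closed analytic curve in $Y'$, and its only singularities are nodes, that is, points where $X$ looks like $\{\xi\eta=0\}$.

**Step 5: holomorphic functions on $X$.** A function on $X$ is holomorphic, written $f\in\mathcal O(X)$, if locally it is the restriction of a holomorphic function of two variables. We use the following criterion: a continuous function on $X$ that is holomorphic on every $S_m$ and every $B_a$ is in $\mathcal O(X)$. Only the nodes need a check, and at a node $\{\xi\eta=0\}$ the function is the restriction of $f(\xi,0)+f(0,\eta)-f(0,0)$. For example, the function equal to $\xi$ on $\{\eta=0\}$ and to $0$ on $\{\xi=0\}$ is the restriction of $\xi$. By the criterion $\mathcal O(X)$ is closed under locally uniform limits, so with the compact-open topology it is a Fréchet space.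

**Step 6: a Stein neighbourhood.** Recall that an open set $Y\subset\mathbb C^2$ is Stein if for every compact $K\subset Y$ the hull $\{y\in Y:|\tau(y)|\le\max_K|\tau|\ \text{for all }\tau\in\mathcal O(Y)\}$ is compact. $K$ is $\mathcal O(Y)$-convex if it equals its hull. In $\mathbb C$ the closed disc is $\mathcal O(\mathbb C)$-convex and the circle is not. The set $\mathbb C^2\setminus\{0\}$ is not Stein, since by Hartogs' theorem and the maximum principle the hull of the unit sphere is $\{0<|z|\le1\}$. A reduced complex space, such as $X$, is Stein if it has a countable topology, hulls of compacts are compact, and global holomorphic functions separate points. We use these theorems.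

* Narasimhan ("A note on Stein spaces and their normalisations", 1962): a reduced complex space is Stein if and only if its normalization is Stein.
* Siu ("Every Stein subvariety admits a Stein neighborhood", Invent. Math. 38 (1976)): a Stein closed subvariety has a Stein open neighbourhood.
* Cartan's Theorem B, in this form: if $Z$ is a closed analytic subset of a Stein open set $Y$, every holomorphic function on $Z$ is the restriction of some function in $\mathcal O(Y)$.

The normalization of a nodal curve pulls the two branches at each node apart. So the normalization of $X$ is the disjoint union of the $S_m$ and the $B_a$, countably many planar domains. Planar domains are Stein, and a countable disjoint union of Stein spaces is Stein (a compact set meets finitely many of them). So $X$ is Stein, and there is a Stein open set $Y$ with $X\subset Y\subset Y'$. A connected component of a Stein open set is Stein and $X$ is connected, so we may take $Y$ connected. $X$ is closed analytic in $Y$. Fix $\mathcal O(Y)$-convex compacts $K_l$ with $K_l\subset\operatorname{int}K_{l+1}$, $\bigcup_lK_l=Y$, and $K_l=\emptyset$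 for $l\le0$.

## Theorem C: guard functions at every end of the curve

A sequence in $X$ lying over a compact part of $\mathbb D$ can leave all compact subsets of $X$ in three ways: to the rim $|w|=2b_m$ of a bar, to the rim of a hole in a sheet, or through infinitely many sheets. The following functions detect this.

**Step 7: the functions $E_m$ and $H_{a,m}$.**

* For $m\ge1$: $E_m=\frac12$ on $S_m$, $E_m=\dfrac w{2b_m}$ on $B_{a'}$ for $a'\in A^m$, and $E_m=0$ on all other pieces.
* For $a\in A^i$ and $1\le m<i$: $H_{a,m}=\dfrac{\delta_a}{x-a}$ on $S_m$, $H_{a,m}=\dfrac{\delta_a}{a'-a}\cdot\dfrac w{b_m}$ on $B_{a'}$ for $a'\in A^m$, and $H_{a,m}=0$ on all other pieces.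

The values match at the nodes. On $B_{a'}$ with $a'\in A^m$, both functions vanish at $(a',0)$, as they do on $S_0$; at $(a',b_m)$ they take the values $\frac12$ and $\frac{\delta_a}{a'-a}$, as on $S_m$. A bar $B_{a'}$ with $a'\in A^l$, $l\ne m$, meets only $S_0$ and $S_l$, and there everything is $0$. By Step 5 the functions are in $\mathcal O(X)$. At every point they have modulus $<1$. For $E_m$ use $|w|<2b_m$ on the bar. For $H_{a,m}$ on $S_m$ use $|x-a|>\delta_a$, since $\Delta(a)$ is a hole of $D_m$; on $B_{a'}$ use $\frac{\delta_a}{|a'-a|}\le\frac12$ from (3) and $|w|<2b_m$.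

Enumerate all these functions as $f_1,f_2,\dots$.

**Step 8: $f_\nu\to0$ in $\mathcal O(X)$.** A compact subset of $X$ meets finitely many pieces and lies over some $|x|\le r<1$. So only finitely many $E_m$ do not vanish identically on it. If $|a|>r$, then on it $|H_{a,m}|\le\frac{2\delta_a}{|a|-r}$; on $S_m$ this is clear even without the factor $2$, and on $B_{a'}$ use $|a'|\le r$ and $|w|/b_m<2$. The bound tends to $0$ as $a$ runs through $A$, and for each $a$ there are only finitely many $m$. So for every $\epsilon>0$ only finitely many $f_\nu$ exceed $\epsilon$ somewhere on the compact set.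

**Step 9: lifting to $Y$ as a null sequence.** By Theorem B the restriction $\rho:\mathcal O(Y)\to\mathcal O(X)$ is surjective. It is a continuous linear map of Fréchet spaces, hence open. Let $V_0=\mathcal O(Y)\supset V_1\supset V_2\supset\dots$ be a base of neighbourhoods of $0$ in $\mathcal O(Y)$. Each $\rho(V_n)$ is a neighbourhood of $0$. Let $n(\nu)$ be the largest $n\le\nu$ with $f_\nu\in\rho(V_n)$; since $f_\nu\to0$, $n(\nu)\to\infty$. Choose $\tilde f_\nu\in V_{n(\nu)}$ with $\tilde f_\nu|_X=f_\nu$. Then $\tilde f_\nu\to0$ locally uniformly on $Y$.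

Put $\Theta_1=\sup_\nu|\tilde f_\nu|$. It is continuous on $Y$, and $\Theta_1<1$ on $X$, since at each point of $X$ all $|f_\nu|<1$ and $f_\nu\to0$.

## Theorem C: thickening the curve to a domain

We want a domain $G\supset X$ in which a point far out in $Y$ is so close to $X$ that the $\tilde f_\nu$ behave there as on $X$. So we fix a thin neighbourhood $U$ and cut out $G\subset U$ by bounded holomorphic functions.

**Step 10: a thin neighbourhood $U$ of $X$.** For $y\in X\cap(K_l\setminus K_{l-1})$ put $\varepsilon(y)=1/l$. Choose $0<r(y)\le\varepsilon(y)$ such that $B(y,r(y))\subset\operatorname{int}K_{l+1}$ and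
$$|\tilde f_\nu(z)-f_\nu(y)|\le\varepsilon(y)\quad\text{for all }\nu\text{ and all }z\in B(y,r(y)).$$
This is possible because a locally uniformly convergent sequence of continuous functions is equicontinuous at $y$. Let $U=\bigcup_{y\in X}B(y,r(y))$, and for $z\in U$ choose $\pi(z)=y\in X$ with $z\in B(y,r(y))$. Then
$$z\in U\setminus K_{l+1}\ \Longrightarrow\ \pi(z)\notin K_l .\tag{4}$$
Indeed, if $\pi(z)\in K_{l'}\setminus K_{l'-1}$ with $l'\le l$, then $z\in\operatorname{int}K_{l'+1}\subset K_{l+1}$.

**Step 11: functions that vanish on $X$ and confine to $U$.** We claim that there are $\chi_l\in\mathcal O(Y)$, $l\ge1$, with $\chi_l|_X=0$, $\chi_l\to0$ locally uniformly, common zero set exactly $X$, and $\{\sup_l|\chi_l|<1\}\subset U$.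

Let $l\ge0$ and let $q$ be a point of the compact set $Q_l=(K_{l+1}\setminus\operatorname{int}K_l)\setminus U$. Then $q\notin X$, and Theorem B for the analytic set $X\cup\{q\}$ gives $\theta\in\mathcal O(Y)$ with $\theta|_X=0$, $\theta(q)=1$. As $q\notin K_{l-1}$ and $K_{l-1}$ is $\mathcal O(Y)$-convex, there is, after scaling, $\tau\in\mathcal O(Y)$ with $|\tau(q)|>1>\max_{K_{l-1}}|\tau|$. For $N$ large, $\chi=2\theta\tau^N$ satisfies $|\chi(q)|>1$ and $|\chi|<2^{-l}$ on $K_{l-1}$. By compactness, finitely many such $\chi$ have maximum modulus $>1$ at every point of $Q_l$. Collect them over all $l\ge0$. The collection tends to $0$ locally uniformly. Since the sets $K_{l+1}\setminus\operatorname{int}K_l$ cover $Y$, at every point of $Y\setminus U$ some member has modulus $>1$.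

To make the common zero set exactly $X$, note that by Theorem B as above each $q\in Y\setminus X$ has a $\theta_q\in\mathcal O(Y)$ which vanishes on $X$ and is nonzero near $q$. By Lindelöf's theorem countably many of these, $(\theta_i)$, have common zero set $X$. Add the functions $c_i\theta_i$, with $c_i>0$ so small that $|c_i\theta_i|\le2^{-i}$ on $K_i$. Enumerate everything as $(\chi_l)$. This proves the claim.

**Step 12: the domain $G$.** Choose $\kappa_l\in(0,1]$ with $\kappa_l|w|\le1$ on $K_l$. On $K_j$ and for $l\ge j$ we have $|\kappa_lw\chi_l|\le|\chi_l|$, so $\kappa_lw\chi_l\to0$ locally uniformly. Put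
$$\Theta_2=\sup_l\max\{|\chi_l|,|\kappa_lw\chi_l|\},$$
which is continuous on $Y$ and vanishes on $X$. Let
$$G=\text{the component of }\{z\in Y:\Theta_1(z)<1,\ \Theta_2(z)<1\}\text{ containing }X .$$
$G$ is a domain in $\mathbb C^2$, $G\subset U$ by Step 11, and the functions
$$x,\quad\tilde f_\nu,\quad\chi_l,\quad\kappa_lw\chi_l\tag{5}$$
map $G$ into $\mathbb D$.

**Step 13: $G$ is $\mathbf c$-hyperbolic.** Let $z\ne z'$ be points of $G$ at which all functions (5) agree. We derive a contradiction.

* Exactly one of them is in $X$. Then some $\chi_l$ vanishes at one and not at the other.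
* Neither is in $X$. Choose $l$ with $\chi_l(z)\ne0$. Equality of $x$, $\chi_l$ and $\kappa_lw\chi_l$ gives equal $x$ and equal $w$, so $z=z'$.
* Both are in $X$. They have the same $x$. Two points on different sheets $S_m,S_{m'}$ are separated by $E_{\max(m,m')}$, with values $\frac12$ and $0$. This settles $x\notin A$. If $x=a\in A^m$, the sheets with points over $a$ are $S_0$ and $S_m$, whose points over $a$ lie on $B_a$, and $S_l$ with $l>m$. Two points of $B_a$ are separated by $E_m=w/(2b_m)$. A point of $B_a$ and one of $S_l$, $l>m$, are separated by $E_l$, with values $0$ and $\frac12$.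

## Theorem C: no Cauchy sequence escapes

**Step 14: bounds along a Cauchy sequence.** Let $(z_\nu)\subset G$ be $\mathbf c_G$-Cauchy, hence bounded. Fix $o\in X$. The values of the functions (5) at $o$ are bounded in modulus by a common constant $<1$, because $|x(o)|<1$, $\Theta_1(o)<1$, $\Theta_2(o)=0$. By (F3) there is $s<1$ with
$$|x(z_\nu)|\le s,\quad\Theta_1(z_\nu)\le s,\quad\Theta_2(z_\nu)\le s\qquad\text{for all }\nu.\tag{6}$$

**Step 15: $(z_\nu)$ stays in a compact subset of $Y$.** Suppose not. After passing to a subsequence, $z_\nu\notin K_{\nu+1}$ for all $\nu$. Put $y_\nu=\pi(z_\nu)\in X$. By (4), $y_\nu\notin K_\nu$, so $(y_\nu)$ leaves every compact subset of $X$ and $\varepsilon(y_\nu)\to0$. By Step 10,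
$$|z_\nu-y_\nu|\to0,\qquad\sup_\lambda|\tilde f_\lambda(z_\nu)-f_\lambda(y_\nu)|\to0 .\tag{7}$$
In particular $|x(y_\nu)|\le s'$ for some $s'<1$ and all large $\nu$. Only finitely many bars $B_a$ have $|a|\le s'$. So, after passing to a subsequence, one of three cases occurs.

* All $y_\nu$ lie in one $B_a$, $a\in A^m$. Since $\{a\}\times\{|w|\le2b_m-\epsilon\}$ is compact in $X$, $|w(y_\nu)|\to2b_m$ and $|E_m(y_\nu)|\to1$. By (7) this contradicts $\Theta_1(z_\nu)\le s$.
* All $y_\nu$ lie in one $S_m$. If $m=0$, they lie in the compact set $\{|x|\le s'\}\times\{0\}$ of $X$, which is impossible. If $m\ge1$, only finitely many holes meet $\{|x|\le s'\}$. A cluster point of $x(y_\nu)$ cannot lie in $D_m$, so for a subsequence $x(y_\nu)$ tends to a point of $\partial\Delta(a)$ for one hole $\Delta(a)$ of $D_m$. Then $|H_{a,m}(y_\nu)|=\delta_a/|x(y_\nu)-a|\to1$, contradicting $\Theta_1(z_\nu)\le s$ by (7).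
* $y_\nu\in S_{m_\nu}$ with pairwise distinct $m_\nu\ge1$. Then $E_{m_\nu}(y_\nu)=\frac12$ and $E_{m_\nu}(y_\lambda)=0$ for $\lambda\ne\nu$. Let $\tilde E_{m_\nu}$ be the extension of $E_{m_\nu}$ among the $\tilde f$'s. By (7), for all large $\nu\ne\lambda$ we have $|\tilde E_{m_\nu}(z_\nu)-\frac12|\le\frac18$ and $|\tilde E_{m_\nu}(z_\lambda)|\le\frac18$. These two values differ by at least $\frac14$, so $\mathbf c_G(z_\nu,z_\lambda)\ge p(0,\frac18)$, contradicting the Cauchy property.

**Step 16: convergence.** By Step 15 $(z_\nu)$ has cluster points in $Y$. Let $z$ be one. By (6) and continuity $\Theta_1(z),\Theta_2(z)\le s<1$. So $z$ lies in the open set $\{\Theta_1<1,\Theta_2<1\}$ and in the closure of its component $G$, hence in $G$. By continuity $\mathbf c_G(z_\nu,z)\to0$ along a subsequence, hence along the whole Cauchy sequence. By hyperbolicity the cluster point is unique. As $(z_\nu)$ lies in a compact subset of $Y$, $z_\nu\to z\in G$. So $G$ satisfies (C2).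

## Theorem C: a bound on the distance from $(0,0)$ to $(0,b_m)$

The points $(0,b_m)\in S_m\subset G$ are unbounded in $\mathbb C^2$, so they are not relatively compact in $G$. To refute (C3) it is enough to prove
$$\mathbf c_G\bigl((0,0),(0,b_m)\bigr)\le p(0,0.82)\qquad\text{for all }m\ge1.\tag{8}$$
Fix $m$ and $f\in\mathcal O(G,\mathbb D)$. Put $f_0=f(\cdot,0)\in\mathcal O(\mathbb D,\mathbb D)$ and $f_m=f(\cdot,b_m)\in\mathcal O(D_m,\mathbb D)$. Composing $f$ with an automorphism of $\mathbb D$, we may assume $f_0(0)=0$ and $f_m(0)=1-\eta\in[0,1)$. We must show $\eta\ge0.18$.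

**Step 17: on the circles $C_j$ with $\mu(j)=m$ the two functions are close.** Let $\mu(j)=m$. The holes of $D_m$ are discs $\Delta(a')$ with $a'\in A_{j'}$ and $\mu(j')>m$, so $j'\ne j$. We bound their distance to $C_j$ from below.

* If $j'>j$, it is at least $(2^{-j}-2^{-j'})-2^{-j'-3}\ge2^{-j-1}-2^{-j-4}>2^{-j-2}$.
* If $j'<j$, it is at least $(2^{-j'}-2^{-j})-2^{-j'-3}\ge2^{-j'-1}-2^{-j'-3}>2^{-j'-2}>2^{-j-2}$.

So $C_j\subset D_m$, and all discs of radius $2^{-j-2}$ centred on $C_j$ lie in $D_m$. Also, no hole meets $C_j$, so each hole lies entirely inside or entirely outside $C_j$.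

For $a\in A_j\subset A^m$ the bar $B_a$ lies in $G$, and (F2) gives $m^*(f_0(a),f_m(a))\le\frac12$. For $x\in C_j$ pick $a\in A_j$ with $|x-a|\le\pi4^{-j}$. For $j$ large, (F2) on $\{|\cdot-a|<2^{-j-2}\}$ bounds both $m^*(f_0(x),f_0(a))$ and $m^*(f_m(x),f_m(a))$ by $\pi4^{-j}/2^{-j-2}=4\pi2^{-j}$. Hence, for $j$ large with $\mu(j)=m$,
$$p(f_0(x),f_m(x))\le p(0,\tfrac12)+2p(0,4\pi2^{-j})\le p(0,\tfrac23),\qquad x\in C_j .\tag{9}$$

**Step 18: from a Poincaré bound to a linear inequality.** Poincaré bounds cannot be averaged over a circle, but harmonic functions can. Harnack's inequality says that a positive harmonic function $H$ on $\mathbb D$ satisfies $H(\alpha)\le\frac{1+\rho}{1-\rho}H(\beta)$ with $\rho=m^*(\alpha,\beta)$ (move $\beta$ to $0$ by an automorphism). Apply it to $H(\zeta)=1-\operatorname{Re}\zeta$. By (9),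
$$1-\operatorname{Re}f_0\le\frac{1+2/3}{1-2/3}\,(1-\operatorname{Re}f_m)=5u\quad\text{on }C_j,\qquad u:=1-\operatorname{Re}f_m .\tag{10}$$
The mean of the left side over $C_j$ is $1-\operatorname{Re}f_0(0)=1$. If $D_m$ had no holes inside $C_j$, the mean of the right side would be $5u(0)=5\eta$, and we would have $\eta\ge\frac15$. The next step shows that the holes cost little.

**Step 19: comparison across the holes.** Fix such a $j$. Let $\mathcal U$ be the Poisson integral of $u|_{C_j}$ in $\{|x|<r_j\}$. Since $0<u<2$, we have $0\le\mathcal U\le2$. Let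
$$v=\sum_a\frac1{\Lambda_a}\log\left|\frac{1-\bar ax}{x-a}\right|,$$
the sum being over the finitely many $a$ such that $\Delta(a)$ is a hole of $D_m$ and $|a|<r_j$. Each term is positive and harmonic on $\mathbb D\setminus\{a\}$. On $\partial\Delta(a)$ we have
$$|1-\bar ax|\ge1-|x|\ge(1-|a|)-\delta_a\ge\frac{1-|a|}2,\qquad|x-a|=\delta_a,$$
so the term of index $a$ is at least $\Lambda_a/\Lambda_a=1$ there.

On the bounded open set $V=D_m\cap\{|x|<r_j\}$ the function $\mathcal U-u-2v$ is harmonic and at most $2$. By Step 17, $\partial V$ consists of $C_j$ and of the circles $\partial\Delta(a)$ for the $a$ in the sum. At $C_j$ we have $\mathcal U-u\to0$, as $u$ is continuous near $C_j$, and $v\ge0$. At $\partial\Delta(a)$ we have $\mathcal U\le2$, $u\ge0$ and $\liminf v\ge1$; here no boundary values of $u$ are needed. So the boundary limsup of $\mathcal U-u-2v$ is everywhere $\le0$, and the maximum principle gives $\mathcal U\le u+2v$ on $V$. At the point $0\in V$, using $|a|\ge\frac12$ and $\Lambda_{a_k}\ge100\cdot2^k$,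
$$\mathcal U(0)\le u(0)+2v(0)\le\eta+2\sum_k\frac{\log2}{100\cdot2^k}\le\eta+\frac1{50}.$$

**Step 20: end of the estimate.** Taking means over $C_j$ in (10), and noting that the mean of $u$ over $C_j$ is $\mathcal U(0)$,
$$1=1-\operatorname{Re}f_0(0)\le5\,\mathcal U(0)\le5\bigl(\eta+\tfrac1{50}\bigr),$$
so $\eta\ge\frac15-\frac1{50}=0.18$. Thus $m^*(f(0,0),f(0,b_m))=1-\eta\le0.82$ for every $f\in\mathcal O(G,\mathbb D)$ and every $m$, which is (8). The $\mathbf c_G$-ball about $(0,0)$ of radius $p(0,0.83)$ contains all points $(0,b_m)$ and is not relatively compact in $G$. So (C3) fails, while (C2) holds by Step 16.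

## Theorem C: the topology and the higher dimensions

**Step 21: $n\ge3$.** Let $G$ be the domain for $n=2$ and $G_n=G\times\mathbb D^{n-2}$. As in Theorem B, projections show that $G_n$ is $\mathbf c$-hyperbolic. A Cauchy sequence in $G_n$ projects to Cauchy sequences in $G$ and in $\mathbb D^{n-2}$, and both converge in the Euclidean sense, to points of $G$ and of $\mathbb D^{n-2}$. So (C2) holds for $G_n$. The points $\bigl((0,b_m),0\bigr)$ stay in a ball, since $z\mapsto(z,0)$ contracts distances, and they are unbounded in $\mathbb C^n$. So (C3) fails.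

**Step 22: (C2) forces $\mathbf c_G$ to induce $\mathrm{top}\,G$.** Euclidean convergence implies $\mathbf c_G$-convergence by continuity. Conversely, if $\mathbf c_G(z_\nu,z)\to0$, then $z_1,z,z_2,z,z_3,z,\dots$ is $\mathbf c_G$-Cauchy. By (C2) it converges in $\mathrm{top}\,G$, and because of the constant subsequence its limit is $z$; so $z_\nu\to z$. Both topologies are metrizable and have the same convergent sequences, so they coincide. This completes the proof of Theorem C. $\blacksquare$
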